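# Small difference sets force many coincidences among sums

## A lower bound for $|A-A|\,\Delta_+(A)^2$

Throughout, $A$ is a finite nonempty set in an abelian group, $|A|=n$, and
$$A+A=\{a_1+a_2: a_1,a_2\in A\},\qquad A-A=\{a_1-a_2:a_1,a_2\in A\},\qquad \Delta_+(A)=\frac{n(n+1)}2-|A+A| .$$
We write $D=|A-A|$ and $\Delta=\Delta_+(A)$.

**Theorem 1.** Let $A$ be a finite set in an abelian group with $|A|=n$ and $D<n^2/2$. Put $\eta=1-2D/n^2\in(0,1)$. Then
$$|A-A|\,\Delta_+(A)^2\ \ge\ \frac{\eta^2}{4096}\,n^5 .$$

**Corollary 1.** If $|A-A|<2^{-14}n^2$ (indeed if $|A-A|\le n^2/4$), then $|A-A|\,\Delta_+(A)^2\ge 2^{-14}n^5$.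

The corollary is immediate: if $D\le n^2/4$ then $\eta\ge\frac12$, and $\eta^2/4096\ge 2^{-2}\cdot2^{-12}=2^{-14}$.

**Theorem 2.**
(a) The range cannot be extended to $|A-A|<n^2/2$: there are sets with $n\to\infty$, $|A-A|=\frac{n^2}2-\frac n2+1$ and $\Delta_+(A)=n-1$, so that $|A-A|\,\Delta_+(A)^2=O(n^4)$. In $\mathbb Z$ there are sets with $|A-A|=\frac{n^2}2+1$ and $\Delta_+(A)=\frac n2-1$.
(b) The power $n^5$ is best possible: for $A=\{1,\dots,n\}$ we have $|A-A|\,\Delta_+(A)^2\sim n^5/2$.
Hence a bound $|A-A|\,\Delta_+(A)^2\ge c_\kappa n^5$ with some $c_\kappa>0$, valid whenever $|A-A|<\kappa n^2$, holds for every $\kappa<\frac12$ and fails for every $\kappa\ge\frac12$.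

## Reading the inequality

There are $n(n+1)/2$ unordered pairs of elements of $A$, repetition allowed, so $|A+A|\le n(n+1)/2$. The number $\Delta_+(A)$, the *deficiency* of the sum set, says how far $A+A$ falls short of this maximum. It is $0$ exactly when all sums of unordered pairs are distinct. For $A=\{0,1,3\}\subset\mathbb Z$ the six sums $0,1,2,3,4,6$ are distinct and $\Delta_+=0$. For $A=\{0,1,2\}$ there is one coincidence, $0+2=1+1$, and $\Delta_+=6-5=1$.

Likewise $|A-A|\le n(n-1)+1$, because the $n$ pairs $(a,a)$ all give $0$; the shortfall is $\Delta_-(A)=n(n-1)+1-|A-A|$. These two deficiencies are defined following Ruzsa. A coincidence $a-b=c-d$ among differences is also a coincidence $a+d=b+c$ among sums, so a small difference set must produce repeated sums. The theorem measures how many.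

The strength of the claim depends on the size of $D$. If $D$ is about $n$, the theorem asks for $\Delta$ of order $n^2$, the largest order possible. If $D$ is a small constant times $n^2$, it asks for $\Delta$ of order $n^{3/2}$. This second regime is where the difficulty lies.

Ruzsa proved that $|A+A|\left(\Delta_-(A)^2+\frac{n^3}6\right)\ge\frac{n^5}{20}$ always; in particular, if $|A+A|<n^2/10$, then $|A+A|\,\Delta_-(A)^2\ge\frac{n^5}{30}$. With the roles of sum and difference exchanged, he proved that if $|A-A|<n^2/2$, then $|A-A|\,\Delta_+(A)^2\ge\frac{n^4}9$ for $n$ sufficiently large. The conjecture, for which our source refers to http://mathserver.neu.edu/~dgglasscock/MSThesis.pdf, is that there is an absolute $c>0$, independent of $n$, $A$ and the group, such that $|A-A|<cn^2$ implies $|A-A|\,\Delta_+(A)^2\ge cn^5$. Corollary 1 proves it with $c=2^{-14}$.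

## Four families computed by hand

These computations show what the inequality says, and they prove parts (a) and (b) of Theorem 2.

A finite subgroup $A=H$ with $|H|=n$ has $|A-A|=|A+A|=n$ and $\Delta_+=\frac{n(n-1)}2$. The product is $\frac{n^3(n-1)^2}4$, of order $n^5$.

**Proof of Theorem 2(b).** For $A=\{1,\dots,n\}$ the sums are $2,\dots,2n$ and the differences are $-(n-1),\dots,n-1$, so $|A+A|=|A-A|=2n-1$. Hence $\Delta_+=\frac{n^2+n-4n+2}2=\frac{(n-1)(n-2)}2$, and $(2n-1)\cdot\frac{(n-1)^2(n-2)^2}4\sim\frac{n^5}2$. No exponent larger than $5$ is possible. $\square$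

**Proof of Theorem 2(a).** The idea is to take a symmetric set, $A=-A$. Then $A+A=A-A$, so the difference set is only about half its maximal size, while the only forced coincidences among sums are $x+(-x)=0$.

In $(\mathbb Z/4)^m$ with standard basis $e_1,\dots,e_m$, let $A=\{\pm e_1,\dots,\pm e_m\}$, so $n=2m$. The set $A+A=A-A$ consists of the $4\binom m2=2m(m-1)$ distinct elements $\pm e_i\pm e_j$ with $i<j$, the $m$ elements $2e_i=-2e_i$, and $0$. So
$$|A-A|=|A+A|=2m^2-m+1=\frac{n^2}2-\frac n2+1,\qquad \Delta_+(A)=\frac{n(n+1)}2-\Big(\frac{n^2}2-\frac n2+1\Big)=n-1 .$$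
For $n\ge4$ we have $|A-A|<n^2/2$, and $|A-A|\,\Delta_+(A)^2\le n^4/2$. For any fixed $c>0$ this is less than $cn^5$ once $n$ is large.

In $\mathbb Z$, let $A=\{\pm5^i:1\le i\le m\}$, $n=2m$. The elements $\pm5^i\pm5^j$ $(i<j)$, $\pm2\cdot5^i$ and $0$ are distinct, because an integer has at most one expansion in base $5$ with digits in $\{-2,\dots,2\}$: the last digit is determined modulo $5$; subtract it, divide by $5$ and repeat. So $|A-A|=|A+A|=2m(m-1)+2m+1=\frac{n^2}2+1$ and $\Delta_+(A)=\frac{n^2+n}2-\frac{n^2}2-1=\frac n2-1$. $\square$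

## Differences, bad pairs and their degrees

We now fix the objects that the proof counts.

**Definition.** For $e$ in the group put $D_e=\{a\in A: a+e\in A\}$ and $r(e)=|D_e|$.

So $r(e)$ is the number of ways to write $e$ as a difference of two elements of $A$. The bijection $a\mapsto a+e$ from $D_e$ to $D_{-e}$ gives $r(e)=r(-e)$. Counting ordered pairs of distinct elements gives $\sum_{e\ne0}r(e)=n(n-1)$.

**Definition.** A pair $(x,y)\in A^2$ is *bad* if there are $u,v\in A$ with $u+v=x+y$ and $\{u,v\}\ne\{x,y\}$ as multisets. Let $G\subset A^2$ be the set of bad pairs, $\deg(x)=|\{y:(x,y)\in G\}|$, and $N=|G|=\sum_{x\in A}\deg(x)$.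

The set $G$ is symmetric, and we think of it as a graph on $A$. Loops $(x,x)$ are allowed.

Example: $A=\{0,1,2,3\}\subset\mathbb Z$. The repeated sums are $2=0+2=1+1$, $3=0+3=1+2$ and $4=1+3=2+2$. They give $3+4+3=10$ bad ordered pairs, with $\deg(0)=2$, $\deg(1)=3$, $\deg(2)=3$, $\deg(3)=2$. Here $\Delta_+=10-7=3$.

**Lemma 1.** $N\le4\Delta_+(A)$.

**Proof.** Let $\rho(s)$ be the number of unordered pairs from $A$, repetition allowed, with sum $s$. Since $\sum_{s\in A+A}\rho(s)=\frac{n(n+1)}2$, we get $\Delta_+=\sum_{s\in A+A}(\rho(s)-1)$. If $\rho(s)=1$, no bad pair has sum $s$. If $\rho(s)\ge2$, at most $2\rho(s)$ ordered pairs have sum $s$, and $2\rho(s)\le4(\rho(s)-1)$. Sum over $s$. $\square$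

In the example, $10\le12$. From now on it is enough to bound $N$ from below.

## What additive energy gives

The natural first attempt is to count $E=|\{(x,y,u,v)\in A^4:x+y=u+v\}|$ twice.

Rewriting the equation as $x-u=v-y$ gives $E=\sum_e r(e)^2$. Since $\sum_e r(e)=n^2$ over $D$ differences, Cauchy–Schwarz gives $E\ge n^4/D$. On the sum side, the quadruples with $\{u,v\}=\{x,y\}$ number $2n(n-1)+n=2n^2-n$. In every other quadruple $(x,y)$ is bad, and for a given $(x,y)$ there are at most $n$ choices of $(u,v)$, since $u$ determines $v$. So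
$$\frac{n^4}D\ \le\ E\ \le\ 2n^2-n+nN. \tag{1}$$
If $D\le n^2/4$, then $2n^2\le\frac{n^4}{2D}$, hence $N\ge\frac{n^3}{2D}$ and, by Lemma 1, $\Delta\ge\frac{n^3}{8D}$. Therefore
$$D\Delta^2\ \ge\ \frac{n^6}{64D}\ \ge\ \frac{n^4}{16}.$$
When $D$ is of order $n$ the middle term has order $n^5$, as desired. When $D$ is of order $n^2$ we only get $n^4$.

The loss is in the bound "at most $n$ choices of $(u,v)$". Let $\sigma(s)$ be the number of ordered representations $s=u+v$. Two sums with $\sigma(s)=\sigma(s')=n$ and $\sigma\le2$ everywhere else would give $E\approx4n^2$ with only about $2n$ bad pairs from $s$ and $s'$ (if each remaining sum has just one unordered representation), and (1) does not exclude this when $D\approx n^2/4$. But no actual set behaves like that. If $\sigma(s)=\sigma(s')=n$ with $s\ne s'$, then $A=s-A=s'-A$, so $A=s-(s'-A)=A+e$ with $e=s-s'\ne0$. For all $x\ne a$ in $A$ the identity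
$$x+(a+e)=(x+e)+a \tag{2}$$
then shows that $(x,a+e)$ is bad, so $N\ge n(n-1)$.

Identity (2) is the observation to exploit, since it works for every difference. If $e\ne0$ and $x,a\in D_e$ with $x\ne a$, all four elements in (2) lie in $A$, and $\{x,a+e\}=\{x+e,a\}$ would force $x=x+e$ or $x=a$. So **every nonzero difference $e$ puts $r(e)(r(e)-1)$ bad pairs $(x,a+e)$ into $G$.** In $\{0,1,2,3\}$ with $e=1$ we have $D_1=\{0,1,2\}$, and the pairs $(0,2),(0,3),(1,1),(1,3),(2,1),(2,2)$ are indeed all bad.

Blocks for different $e$ may overlap, so we cannot add up these numbers to bound $N$. It turns out that one can control the overlaps if one counts not the pairs in $G$ but the *cherries*: triples $(x,y_1,y_2)$ with $(x,y_1),(x,y_2)\in G$ and $y_1\ne y_2$. Their number is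
$$|C|=\sum_{x\in A}\deg(x)(\deg(x)-1).$$
Here is why a bound on cherries by energy would have the right shape: if $|C|$ is at least a constant times $n^4/D$ and all degrees are near $N/n$, then $N^2/n$ is at least a constant times $n^4/D$, that is, $DN^2$ is at least a constant times $n^5$.

## Cherries dominate the energy

**Lemma 2.** For every finite $A$,
$$\sum_{x\in A}\deg(x)(\deg(x)-1)\ \ge\ \frac12\sum_{e\ne0,\ r(e)\ge2}r(e)\,(r(e)-2).$$

In $\{0,1,2,3\}$ the left side is $2+6+6+2=16$. On the right, $r(\pm1)=3$, $r(\pm2)=2$ and $r(\pm3)=1$, so it is $\frac12(3+3)=3$.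

Before the proof, consider the obvious count. Choose $e\ne0$ and three distinct elements $a,b,x\in D_e$. By (2), $(x,a+e)$ and $(x,b+e)$ are bad, so $(x,a+e,b+e)$ is a cherry. There are $r(e)(r(e)-1)(r(e)-2)$ choices for each $e$, so giving each choice the weight $\frac1{r(e)-1}$ makes the total weight exactly $\sum r(e)(r(e)-2)$. How much weight can one cherry $(x,y_1,y_2)$ receive? It forgets $e$. If $f=y_2-y_1=b-a$, then each admissible $e$ gives an element $u=y_1-e$ of $A$ with $u+f=y_2-e\in A$, so at most $r(f)$ values of $e$ occur, and one of these is the forbidden $e=0$. The weight of the cherry is therefore a sum of at most $r(f)-1$ terms $\frac1{r(e)-1}$. If every $r(e)\ge r(f)$, this is at most $1$, and we would be done. If $r(e)<r(f)$, this estimate fails: with $r(e)=3$ throughout, for instance, it only gives $\frac{r(f)-1}2$.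

The way out is that $(a,b,e)$ describes a parallelogram with vertices $a,\ b,\ a+e,\ b+e$ and side directions $e$ and $f=b-a$, and we may choose which direction plays the part of $e$. We always use the one with more representations.

**Proof of Lemma 2.**

**Step 1: set up the parallelograms and their symmetry.** Let
$$Q=\{(a,b,e):\ a,b\in A,\ a\ne b,\ e\ne0,\ a+e\in A,\ b+e\in A\}.$$
For fixed $e\ne0$ these are the ordered pairs of distinct elements of $D_e$, so there are $r(e)(r(e)-1)$ of them. For $(a,b,e)\in Q$ put $f=b-a\ne0$. The elements $a\ne b$ lie in $D_e$. The elements $a\ne a+e$ lie in $D_f$, because $a+f=b$ and $(a+e)+f=b+e$. So $r(e),r(f)\ge2$. Define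
$$\iota(a,b,e)=(a,\ a+e,\ b-a).$$
What was just checked says that $\iota(a,b,e)\in Q$. Also $\iota(\iota(a,b,e))=(a,\ a+(b-a),\ (a+e)-a)=(a,b,e)$. So $\iota$ is an involution of $Q$, and it interchanges the roles of $e$ and $f$.

**Step 2: keep the favorable orientation.** Let $P=\{(a,b,e)\in Q: r(e)\ge r(b-a)\}$. If a triple is not in $P$, then $r(f)>r(e)$, and its image under $\iota$ is in $P$. Hence $Q=P\cup\iota(P)$. Define
$$W=\sum_{(a,b,e)\in P}\ \sum_{x\in D_e\setminus\{a,b\}}\frac1{r(e)-1}=\sum_{(a,b,e)\in P}g(r(e)),\qquad g(t)=\frac{t-2}{t-1}=1-\frac1{t-1}.$$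
The second equality holds because $a,b$ are distinct elements of $D_e$, so there are $r(e)-2$ choices of $x$. The function $g$ is nonnegative and nondecreasing for $t\ge2$.

**Step 3: bound $W$ from below by the right side of the lemma.** The quantity $h=g(\max(r(e),r(f)))$ is invariant under $\iota$, and on $P$ it equals $g(r(e))$. Since $Q=P\cup\iota(P)$ and $h\ge0$,
$$\sum_Qh\ \le\ \sum_Ph+\sum_{\iota(P)}h=2\sum_Ph=2W .$$
Since $g$ is nondecreasing,
$$2W\ \ge\ \sum_Qg(\max(r(e),r(f)))\ \ge\ \sum_Qg(r(e))=\sum_{e\ne0,\ r(e)\ge2}r(e)(r(e)-1)\cdot\frac{r(e)-2}{r(e)-1}=\sum_{e\ne0,\ r(e)\ge2}r(e)(r(e)-2).$$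

**Step 4: bound $W$ from above by the number of cherries.** Let $(a,b,e,x)$ index a term of $W$, and put $y_1=a+e$, $y_2=b+e$. These are distinct elements of $A$. By (2), applied to $x,a\in D_e$ and to $x,b\in D_e$ with $x\ne a,b$, both $(x,y_1)$ and $(x,y_2)$ are bad. So $(x,y_1,y_2)$ is a cherry. The map $(a,b,e,x)\mapsto(x,y_1,y_2,e)$ is injective, since $a=y_1-e$ and $b=y_2-e$. Thus the terms that land on one given cherry are labeled by distinct values of $e$.

Fix a cherry $(x,y_1,y_2)$ and put $f=y_2-y_1$, which equals $b-a$ for every term landing on it. A value $e$ that occurs satisfies $e\ne0$, $y_1-e\in A$, $y_2-e\in A$ and $r(e)\ge r(f)$. With $u=y_1-e$, the number of all $e$, including $e=0$, such that $y_1-e,\,y_2-e\in A$ is $|\{u\in A:u+f\in A\}|=r(f)$. Since $e=0$ is one of them, at most $r(f)-1$ nonzero values occur. If any occurs, then $r(f)\ge2$ by Step 1, and each contributes $\frac1{r(e)-1}\le\frac1{r(f)-1}$. So each cherry receives total weight at most $1$, and $W\le|C|$.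

Together with Step 3, $|C|\ge W\ge\frac12\sum_{e\ne0,\,r(e)\ge2}r(e)(r(e)-2)$. $\square$

**Corollary 2.** If $|A|=n\ge2$, then
$$\sum_{x\in A}\deg(x)(\deg(x)-1)\ \ge\ \frac12\,n(n-1)\left[\frac{n(n-1)}{D-1}-2\right].$$

**Proof.** A nonzero difference with $r(e)=1$ has $r(e)(r(e)-2)=-1$, so including such $e$ in the sum of Lemma 2 only lowers it. There are $D-1\ge1$ nonzero differences, and $\sum_{e\ne0}r(e)=n(n-1)$. By Cauchy–Schwarz, $\sum_{e\ne0}r(e)^2\ge\frac{n^2(n-1)^2}{D-1}$. Subtract $2\sum_{e\ne0}r(e)=2n(n-1)$ and halve. $\square$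

The bracket is positive when $n(n-1)>2(D-1)$, and this is where the threshold $D<n^2/2$ enters.

## Hubs, and how to delete them

To pass from cherries to $N$ we need an upper bound for $\sum\deg(x)(\deg(x)-1)$ in terms of $N$. The trivial bound $\deg(x)\le n$ gives only $nN$, and then Corollary 2 returns an inequality of the same shape as (1), hence $n^4$ again. A bound near $N^2/n$ would suffice, but a few vertices of huge degree can spoil it.

Here is a set with such a hub. In $\mathbb Z^{2k}$ with standard basis $e_1,\dots,e_k,f_1,\dots,f_k$, let $A$ consist of $0$ and all $e_i,\ f_i,\ e_i+f_i$. Then $n=3k+1$. A sum of two elements of $A$ is a sum of a multiset of at most four basis vectors, and it determines this multiset. If the multiset has $0$ or $1$ elements, the decomposition is clearly unique. If it has two elements, it is unique unless the multiset is some $\{e_i,f_i\}$, where we have $e_i+f_i=0+(e_i+f_i)$. If it has three elements, the summands are some $e_i+f_i$ and a basis vector; only one index $i$ can have both $e_i$ and $f_i$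 present, so the decomposition is unique. If it has four elements, the summands are $e_i+f_i$ and $e_j+f_j$, determined by the multiset. So $\deg(0)=k$, every other degree is $1$, and $N=4k$. The single vertex $0$ accounts for all $k(k-1)$ cherries, whereas $N^2/n<6k$.

The remedy is to remove a small proportion of the vertices, those of largest degree. If $m$ are removed, every remaining degree is at most $N/(m+1)$. With $m$ proportional to $n$ this is of order $N/n$. The hypothesis $D<n^2/2$ leaves a margin $\eta n^2=n^2-2D$ in the bracket of Corollary 2, and deleting $m$ elements costs about $2mn$ of it. This is why $m$ will be about $\eta n/8$.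

## Proof of Theorem 1

For fixed $a\in A$ the $n$ elements $a'-a$ are distinct differences, so $D\ge n$. With $D<n^2/2$ this forces $n\ge3$. We treat separately the case where $n$ is large compared with $1/\eta$, so that lower-order terms fit inside the margin, and the case where it is not.

**Case 1: $n\ge4/\eta$.** Since $\eta<1$, we have $n>4$.

**Step 1: delete the vertices of largest degree.** Let $m=\lfloor\eta n/8\rfloor\le n/8$. Delete from $A$ a set of $m$ elements of largest degree, and call the rest $A'$, with $n'=|A'|=n-m$. If $x\in A'$, then $x$ and the $m$ deleted elements all have degree at least $\deg(x)$, so $(m+1)\deg(x)\le N$, that is, $\deg(x)\le\frac N{m+1}$.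

**Step 2: bound the cherries of $A'$ from above.** A pair that is bad for $A'$ is bad for $A$, because the witnesses $u,v\in A'$ lie in $A$. So the degrees $\deg'$ computed in $A'$ satisfy $\deg'\le\deg$, and
$$\sum_{x\in A'}\deg'(x)(\deg'(x)-1)\ \le\ \frac N{m+1}\sum_{x\in A'}\deg(x)\ \le\ \frac{N^2}{m+1}.$$

**Step 3: bound the cherries of $A'$ from below.** We have $n'\ge\frac78n\ge2$, so Corollary 2 applies to $A'$. Since $|A'-A'|\le D$, we may replace $|A'-A'|-1$ in the denominator by the larger number $D-1$. Hence
$$\frac{N^2}{m+1}\ \ge\ \frac12\,n'(n'-1)\cdot\frac{n'(n'-1)-2(D-1)}{D-1}. \tag{3}$$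

**Step 4: estimate the factors in (3).** We use $2D=(1-\eta)n^2$, $m\le\eta n/8$, and $n\le\frac14\eta n^2$, which is the case assumption. First,
$$n'(n'-1)-2(D-1)\ \ge\ (n-m)^2-n-2D\ \ge\ \eta n^2-2mn-n\ \ge\ \eta n^2-\tfrac14\eta n^2-\tfrac14\eta n^2=\tfrac12\eta n^2 .$$
Next, since $1\le n/4$,
$$n'(n'-1)\ \ge\ \tfrac78n\left(\tfrac78n-1\right)\ \ge\ \tfrac78n\cdot\tfrac58n=\tfrac{35}{64}n^2\ \ge\ \tfrac12n^2 .$$
Finally, $m+1\ge\eta n/8$ and $\frac1{D-1}\ge\frac1D$.

**Step 5: conclude.** Inserting these in (3),
$$N^2\ \ge\ \frac{\eta n}8\cdot\frac12\cdot\frac{n^2}2\cdot\frac{\eta n^2}2\cdot\frac1D=\frac{\eta^2n^5}{64D}.$$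
By Lemma 1, $\Delta^2\ge N^2/16$, so
$$D\Delta^2\ \ge\ \frac{\eta^2n^5}{1024}\ \ge\ \frac{\eta^2n^5}{4096}.$$

**Case 2: $n<4/\eta$.** Now $\eta^2n^2<16$, so the claimed lower bound $\frac{\eta^2n^5}{4096}$ is less than $\frac{n^3}{256}$. Since $D\ge n$, it is enough to show that $\Delta\ge n/16$, and for this it suffices that about half of the vertices have degree at least $1$.

**Step 1: many ordered pairs have a repeated difference.** There are $D-1$ nonzero differences, and each $e$ with $r(e)=1$ comes from exactly one ordered pair. So at most $D-1$ ordered pairs $(a,b)\in A^2$ with $a\ne b$ have $r(a-b)=1$. The number of ordered pairs with $a\ne b$ and $r(a-b)\ge2$ is therefore at least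
$$n(n-1)-(D-1)\ >\ n(n-1)-\frac{n^2}2+1=\frac{n^2}2-n+1\ >\ \frac{(n-1)^2}2 .$$

**Step 2: many elements have positive degree.** Each $a$ is the first coordinate of at most $n-1$ such pairs, so more than $\frac{n-1}2$ elements $a\in A$ are first coordinates of such a pair. Take such an $a$, with its pair $(a,b)$. There is $(c,d)\in A^2$ with $(c,d)\ne(a,b)$ and $c-d=a-b\ne0$. If $a=c$, then $d=b$, which is excluded; so $a\ne c$. Also $a\ne b$. Thus $a+d=b+c$ with $a\notin\{b,c\}$, which means that $(a,d)$ is bad and $\deg(a)\ge1$.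

**Step 3: conclude.** So $N>\frac{n-1}2$. By Lemma 1, $\Delta\ge\frac N4>\frac{n-1}8\ge\frac n{16}$, and
$$D\Delta^2\ \ge\ n\cdot\frac{n^2}{256}=\frac{n^3}{256}\ >\ \frac{\eta^2n^5}{4096}.\qquad\square$$

## The threshold $\kappa=\frac12$

Parts (a) and (b) of Theorem 2 are proved above; its last sentence remains.

Let $0<\kappa<\frac12$ and suppose $|A-A|<\kappa n^2$. Then $\eta=1-2D/n^2>1-2\kappa>0$, and Theorem 1 gives $|A-A|\,\Delta_+(A)^2\ge c_\kappa n^5$ with $c_\kappa=\frac{(1-2\kappa)^2}{4096}$. For $\kappa\le0$ no set satisfies the hypothesis.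

Let $\kappa\ge\frac12$. For every even $n\ge4$ the set $\{\pm e_1,\dots,\pm e_{n/2}\}\subset(\mathbb Z/4)^{n/2}$ satisfies $|A-A|<\frac{n^2}2\le\kappa n^2$, while $|A-A|\,\Delta_+(A)^2\le\frac{n^4}2$. For any fixed $c>0$ this is below $cn^5$ as soon as $n>\frac1{2c}$, so no bound of the stated form holds. This completes the proof of Theorem 2. $\square$
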